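
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{An $r$-space that is not a manifold}


\begin{abstract}
A compact, connected, finite-dimensional metric space is an $r$-space if every point has arbitrarily
small open neighborhoods $U$ such that, for every $q\in U$, the frontier of $U$ is a strong
deformation retract of $\bar U-q$. Closed connected manifolds have this property. We construct a
$3$-dimensional $r$-space that is not a manifold: it is the union of the exteriors of two wild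
$3$-cells in $S^3$, glued along their boundary spheres so that a chain pattern on one side always
faces a parallel pattern on the other. In contrast, an $r$-space that is a polyhedron is a manifold
in every dimension.
\end{abstract}

\section{Introduction}

\subsection{The question}

All spaces are metric, and a manifold is a topological manifold without boundary, of a fixed
dimension. Let $X$ be a compact, connected, finite-dimensional space. It is called an
\emph{$r$-space} if every point of $X$ has arbitrarily small open neighborhoods $U$ with the
following property: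

\medskip
\noindent\textbf{(R)}\quad for every $q\in U$, the frontier $\operatorname{fr}(U)=\bar U-U$ is a
deformation retract of $\bar U-q$.

\medskip
\noindent Here deformation retract is meant in the strong sense: there is a homotopy
$H_t$ ($0\le t\le1$) of $\bar U-q$ in itself with $H_0=\mathrm{id}$,
$H_1(\bar U-q)\subset\operatorname{fr}(U)$, and $H_t(x)=x$ for all $x\in\operatorname{fr}(U)$ and
all $t$. We abbreviate ``strong deformation retract'' to \emph{sdr}.

In a closed connected manifold, small round balls in charts satisfy (R): push along the rays that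
start at $q$. So (R) describes, in terms of homotopy, how the pair (ball, boundary sphere) looks. It
is essential that $q$ ranges over all of $U$. By (R) and excision the local homology
\[
H_*(X,X-q)\cong H_*(\bar U,\bar U-q)\cong H_*(\bar U,\operatorname{fr}(U))
\]
is the same for all $q\in U$. This excludes, for instance, boundary points of a manifold with
boundary, and the apex of a cone over a torus (say in the suspension of the torus): there
the local homology differs from that at nearby points.

The question is taken from \cite{ICM}; at that time it was not known whether $r$-spaces are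
manifolds. The following facts are known, and we use them: $r$-spaces of dimension less than $3$ are
manifolds; $r$-spaces that are $3$-dimensional polyhedra are manifolds; and an $r$-space that is a
polyhedron is a homology manifold. However, (R) is a statement about homotopy, and the way a wild
cell sits in $S^3$ is to a large extent invisible to the homotopy type of its exterior. The answer is
negative.

\begin{theorem}\label{thm:A}
There is a compact connected $3$-dimensional metric space $X$, a union of two compact ARs along a
common $2$-sphere $\Sigma$, such that $X$ is an $r$-space but not a manifold. Moreover $X$ is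
homotopy equivalent to $S^3$, and $X$ is locally Euclidean off a Cantor set $W\subset\Sigma$.
\end{theorem}

Since $r$-spaces of dimension $<3$ are manifolds, dimension $3$ is the least possible. We make no
claim about non-manifold $r$-spaces in each individual dimension $n\ge4$. Polyhedra do not provide
examples:

\begin{theorem}\label{thm:B}
An $r$-space which is a polyhedron is a topological manifold, in every dimension.
\end{theorem}

Theorem~\ref{thm:B} is proved in Section~\ref{sec:poly}, independently of the rest of the paper.

\subsection{The idea}\label{sub:idea}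

\emph{Homotopy does not see wildness.} Let $E\subset S^3$ be any $3$-cell, however wild, and
$Y=S^3-\operatorname{int}E$. We shall see (Lemma~\ref{lem:ext}) that $Y$ is contractible, that
$\partial E$ is an sdr of $Y-q$ for every $q\in Y-\partial E$, and that $\partial E-q$ is an sdr of
$Y-q$ for every $q\in\partial E$. This is exactly how a standard ball behaves. If two such exteriors
are glued along a disc in their boundaries, the result behaves, as far as (R) is concerned, like a
closed ball whose boundary sphere is formed by the two remaining boundary discs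
(Lemma~\ref{lem:double}).

\emph{One wild side is not enough.} Let $Q\subset S^3$ be a wild $3$-cell with exterior $K$. Gluing a
$3$-cell to $K$ along the boundary gives $S^3$ again, since homeomorphisms between the boundary
spheres of two cells extend over the cells. We glue two wild exteriors $K_u$ and $K_l$ (``upper'' and
``lower''), and the obstruction comes from the way they face each other.

\emph{The mechanism on two stages.} In a solid torus $M\subset S^3$ consider two patterns of $40$
smaller solid tori $M_0,\dots,M_{39}$. In the \emph{parallel pattern} they are thin copies of $M$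
running once around $M$, side by side. In the \emph{chain pattern} they are round rings, each linked
with the next, forming a closed chain around $M$. Take a singular disc $\alpha$ whose boundary is a
meridian of $M$. In the parallel pattern, the boundary of $\alpha$ links \emph{every} $M_k$. In the
chain pattern we cannot say as much, but for \emph{some} $k$ a closed curve in the disc is mapped to a
curve linking $M_k$ (Lemma~\ref{lem:descent}); we say that $\alpha$ links $M_k$. Now take two copies
of $S^3$, the upper one with the chain pattern, the lower one with the parallel pattern, and singular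
discs $\alpha_u,\alpha_l$ with meridional boundaries. The disc $\alpha_u$ links $M^u_k$ for some $k$
that we do not control; but $\alpha_l$ links $M^l_k$ for every $k$, in particular for this one. At
the second stage we exchange the patterns: inside every $M_k^u$ we use the parallel pattern and
inside every $M^l_k$ the chain pattern. Then $\alpha_l$ links $M^l_{kk'}$ for some $k'$, and
$\alpha_u$ links $M^u_{kk'}$ because it links all of them. So both discs link tori with the same
address $kk'$. Continuing, we find a common infinite address $w$ such that both discs link all the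
tori with addresses initial in $w$. These tori shrink to one point $c_u(w)$ above and one point
$c_l(w)$ below, the discs run into these points, and in $X$ the two points are identified. If both
systems used the chain pattern at the same stage, this argument would not force the two choices of $k$
to agree; and the parallel pattern alone does not make the tori shrink. Hence the alternation.

Thus in $X$ two singular discs with suitable disjoint boundaries always meet on $W$. If $X$ were a
manifold, the Sphere Theorem would provide a $2$-sphere separating the two boundaries, with simply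
connected sides, and hence two disjoint discs, a contradiction.

\emph{The difficulty.} For the points of $W$ we need arbitrarily small neighborhoods with (R).
A ball containing one ring of a chain cannot miss the next ring. So a ball that contains a ring but
not the whole chain must cut some rings, all that is inside these rings, and infinitely many stages.
The patterns of Section~\ref{sec:patterns} are designed so that these cuts reproduce themselves from
stage to stage and cut the wild cell $Q$ into $3$-cells, each hanging on the sphere along one disc.
Then (exterior of the ball) $\cup\,Q$ is again a $3$-cell (Lemma~\ref{lem:attach}), and the first idea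
applies.

\subsection{Conventions}

A \emph{cell} is a space homeomorphic to a closed ball; $\operatorname{int}E$ and $\partial E$ are
the manifold interior and boundary of a cell $E$. By invariance of domain, for a $3$-cell
$E\subset S^3$ the set $\operatorname{int}E$ is also the topological interior. For a $2$-cell (disc)
$\delta$ in a surface, $\operatorname{int}\delta$ is its interior in the surface. A cell of dimension
$3$, resp.\ a closed surface, in a $3$-manifold is \emph{tame} if its boundary, resp.\ the surface
itself, is locally flat (hence bicollared). By Brown's Schoenflies theorem a tame $2$-sphere in $S^3$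
bounds a $3$-cell on each side. ``Coning'' refers to the extension of a homeomorphism between the
boundaries of two cells to the cells.

\section{Exteriors of \texorpdfstring{$3$}{3}-cells}\label{sec:exteriors}

\subsection{Retracts}

We use the following facts on absolute (neighborhood) retracts for metric spaces (Borsuk; see Hu
\cite{Hu}). Open subsets and retracts of ANRs are ANRs; retracts of ARs are ARs; a union of two closed
ANRs whose intersection is an ANR is an ANR; contractible ANRs are ARs, and ARs are contractible; ANRs
have the homotopy type of CW complexes, so that Whitehead's theorem applies to them.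

\begin{lemma}\label{lem:F}
Let $Z$ be an ANR and $A\subset Z$ a closed subset which is an ANR. If the inclusion $A\to Z$ is a
homotopy equivalence, then $A$ is an sdr of $Z$.
\end{lemma}

\begin{proof}
The set $T=Z\times0\cup A\times[0,1]$ is an ANR and closed in $Z\times[0,1]$, hence a retract of a
neighborhood $O$ of $T$. The set of all $x$ with $x\times[0,1]\not\subset O$ is closed and disjoint
from $A$; let $\kappa:Z\to[0,1]$ be continuous, $0$ on this set and $1$ on $A$. The map
$(x,t)\mapsto(x,\kappa(x)t)$ followed by the retraction of $O$ is a retraction $Z\times[0,1]\to T$. So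
$(Z,A)$ has the homotopy extension property, and for such a pair it is standard that $A$ is an sdr of
$Z$ once $A\to Z$ is a homotopy equivalence.
\end{proof}

\subsection{One exterior}

\begin{lemma}\label{lem:ext}
Let $E\subset S^3$ be a $3$-cell and $Y=S^3-\operatorname{int}E$.
\begin{enumerate}
\item[(a)] $Y$ is an AR.
\item[(b)] If $q\in S^3-E$, then $\partial E$ is an sdr of $Y-q$.
\item[(c)] If $q\in\partial E$, then $\partial E-q$ is an sdr of $Y-q$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\phi:\{|y|\le1\}\to E$ be a homeomorphism and $p=\phi(0)$.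

(a) Radial projection in $E$ retracts $E-p$ to $\partial E$. Together with the identity of $Y$ it
gives a retraction of $S^3-p\cong\mathbb R^3$ onto $Y$.

(b) Pushing $E-p$ radially to $\partial E$ shows that $Y-q$ is an sdr of
$S^3-\{p,q\}\simeq S^2$. In particular $Y-q$ is simply connected. Put $N=\operatorname{int}E$. The
inclusions $\partial E\to E-p$ and $N-p\to E-p$ are homotopy equivalences, and
\[
H_2(N-p)\cong H_3(N,N-p)\cong H_3(S^3-q,\,S^3-\{p,q\})\cong H_2(S^3-\{p,q\}),
\]
by contractibility of $N$, excision, and contractibility of $S^3-q$; the composite is induced by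
inclusion. So $\partial E\to S^3-\{p,q\}$ is a homology isomorphism, and hence so is
$\partial E\to Y-q$. This is a map between simply connected ANRs, so it is a homotopy equivalence.
Apply Lemma~\ref{lem:F}.

(c) Let $q=\phi(x_0)$, let $[p,q]=\phi([0,1]x_0)$ be the radial arc, and $G=S^3-[p,q]$. Pushing
$E-[p,q]$ radially to $\partial E-q$ shows that $Y-q$ is an sdr of $G$.

We claim that $G$ is contractible. Let $f:S^i\to G$ be a map, $i\ge0$. Choose an open round ball
$\beta\ni q$ with $\bar\beta\cap f(S^i)=\emptyset$ and $0<\tau<1$ with $\phi([\tau,1]x_0)\subset\beta$;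
let $\tau<\tau'<1$. The arc $\phi([0,\tau']x_0)$ lies in $\operatorname{int}E$ and misses $f(S^i)$.
Pushing along the radius in the chart $\phi$ we find a homeomorphism $g$ of $S^3$, supported in a
neighborhood of this arc in $\operatorname{int}E-f(S^i)$, which carries it onto
$\phi([\tau,\tau']x_0)$ and is the identity on the rest of $[p,q]$. So
$g([p,q])=\phi([\tau,1]x_0)\subset\beta$. Hence $g^{-1}(S^3-\beta)$ is a closed cell disjoint from
$[p,q]$, and it contains $f(S^i)$ because $g$ is the identity there. So $f$ is null-homotopic in $G$.
Thus all homotopy groups of $G$ vanish; as $G$ is an ANR, it is contractible.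

Therefore $Y-q$ is a contractible ANR. Since $\partial E-q\cong\mathbb R^2$ is contractible and closed
in $Y-q$, the assertion follows from Lemma~\ref{lem:F}.
\end{proof}

\subsection{Two exteriors glued along a disc}

\begin{lemma}\label{lem:double}
Let $E_u,E_l\subset S^3$ be $3$-cells with exteriors $Y_\bullet=S^3-\operatorname{int}E_\bullet$
$(\bullet=u,l)$. Let $\hat Y$ be obtained from $Y_u\sqcup Y_l$ by identifying a disc in
$\partial E_u$ with a disc in $\partial E_l$ by a homeomorphism; call the common disc $\delta$. Let
$F_\bullet=\partial E_\bullet-\operatorname{int}\delta$ and $\hat F=F_u\cup F_l$. Then, for every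
$q\in\hat Y-\hat F$, $\hat F$ is an sdr of $\hat Y-q$.
\end{lemma}

\begin{proof}
Note that $F_u$ and $F_l$ are discs and $F_u\cap F_l=\partial\delta$. The point $q$ lies in
$S^3-E_u$, in $S^3-E_l$, or in $\operatorname{int}\delta$.

\emph{Case 1: $q\in S^3-E_u$} (the case $q\in S^3-E_l$ is the same with $u,l$ exchanged). By
Lemma~\ref{lem:ext}(b), $Y_u-q$ strongly deformation retracts to $\partial E_u=F_u\cup\delta$. Keeping
$Y_l$ fixed, we retract $\hat Y-q$ to $F_u\cup Y_l$. Now $Y_l$ is an AR by Lemma~\ref{lem:ext}(a) and
$F_l$ is a disc, so $F_l$ is an sdr of $Y_l$ by Lemma~\ref{lem:F}. Since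
$F_u\cap Y_l=\partial\delta\subset F_l$, we may keep $F_u$ fixed, and we arrive at $\hat F$.

\emph{Case 2: $q\in\operatorname{int}\delta$.} By Lemma~\ref{lem:ext}(c), $\partial E_\bullet-q$ is an
sdr of $Y_\bullet-q$ for $\bullet=u,l$. Both homotopies are stationary on
$\delta-q=(Y_u-q)\cap(Y_l-q)$, so they fit together and retract $\hat Y-q$ to
$F_u\cup F_l\cup(\delta-q)$. Finally push $\delta-q$ to $\partial\delta$.
\end{proof}

\subsection{Attaching cells, and a model case}

\begin{lemma}\label{lem:attach}
Let $E_0\subset S^3$ be a $3$-cell and $A_0,A_1,\dots$ finitely or countably many disjoint $3$-cells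
in $S^3$, with $\operatorname{diam}A_i\to0$ if there are infinitely many, such that $A_i\cap E_0=D_i$
is a disc contained in $\partial A_i\cap\partial E_0$. Then $E=E_0\cup\bigcup A_i$ is a $3$-cell, and
\[
\partial E=\Bigl(\partial E_0-\bigcup\operatorname{int}D_i\Bigr)\cup\bigcup\,(\partial A_i-\operatorname{int}D_i).
\]
\end{lemma}

\begin{proof}
We compare $E$ with a star-shaped model. Identify $E_0$ with the unit ball of $\mathbb R^3$ by a
homeomorphism; the $D_i$ become disjoint discs in the unit sphere, with diameters tending to $0$. Let
$\eta_i:\partial E_0\to[0,\epsilon_i]$ be continuous and positive exactly on $\operatorname{int}D_i$,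
where $\epsilon_i\to0$. Let $T_i=\{tx:x\in D_i,\ 1\le t\le1+\eta_i(x)\}$. This is a $3$-cell with
$D_i\subset\partial T_i$. The $T_i$ are disjoint, $T_i\cap E_0=D_i$, $\operatorname{diam}T_i\to0$, and
\[
E_0\cup\bigcup T_i=\bigl\{tx:|x|=1,\ 0\le t\le1+\textstyle\sum_i\eta_i(x)\bigr\}
\]
is star-shaped with continuous radius function, hence a $3$-cell. The identity of $D_i$ extends to a
homeomorphism $A_i\to T_i$, first over the complementary discs of $D_i$ in $\partial A_i$ and
$\partial T_i$, then by coning. Together with the identity of $E_0$ these form a bijection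
$\Xi:E\to E_0\cup\bigcup T_i$.

We show that every sequence $(x_n)$ in $E$ has a subsequence that converges to a point $x\in E$ and
along which $\Xi(x_n)\to\Xi(x)$; this implies that $E$ is compact and $\Xi$ is continuous, so $\Xi$ is
a homeomorphism. If infinitely many $x_n$ lie in $E_0$ or in one $A_i$, this is clear. Otherwise,
after passing to a subsequence, $x_n\in A_{i_n}$ with $i_n\to\infty$. Choose $d_n\in D_{i_n}$. After
passing to a further subsequence, $d_n\to x\in E_0$. As $\operatorname{diam}A_{i_n}\to0$, also
$x_n\to x$. Moreover $\Xi(d_n)\to\Xi(x)$ by continuity on $E_0$, and $\operatorname{diam}T_{i_n}\to0$;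
so $\Xi(x_n)\to\Xi(x)$.

The boundary of the model is the graph of the radius function, which gives $\partial E$.
\end{proof}

\begin{remark}[model case]\label{rem:model}
Let $Q\subset S^3$ be a $3$-cell with exterior $K$ and let $c\in\partial Q$. Suppose that $c$ lies in
the interior of a small tame $3$-cell $B$ such that $Q\cap B$ is a $3$-cell meeting $\partial B$ in a
single disc, contained in $\partial(Q\cap B)$. Then $Q'=(S^3-\operatorname{int}B)\cup Q$ is a $3$-cell
by Lemma~\ref{lem:attach} with only one $A_i$. Its exterior $Y$ lies in $K\cap B$ and coincides with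
$K$ near $c$. If we do this on two sides, for boundary points $c_u,c_l$ that are identified, and take
a small disc $\delta$ around the common point in the common boundary, then the two sets $Y$ glued
along $\delta$ form the space $\hat Y$ of Lemma~\ref{lem:double}, and (R) follows for a neighborhood
whose frontier is the image of $\hat F$, wild or not. In our example such balls are not at hand,
because the neighboring links of the chain get in the way; but finitely or infinitely many cells $A_i$
are as good as one. It remains to produce $Q$ and $B$ for which $Q\cap B$ consists of such cells, up to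
a subset of $\partial B$.
\end{remark}

\section{Two patterns in a solid torus}\label{sec:patterns}

The cell $Q$ will be assembled from tree-like $3$-cells, one in each torus of an infinite system; the
tree in a torus is joined to the tree one stage earlier along a disc in the boundary of the torus,
which we call its mouth. We shall cut the tori only along two \emph{sectors} $\mathrm{Sec}^\pm$, and
we want the following.
\begin{itemize}
\item A sector of the big torus meets each of the $40$ smaller tori in the whole torus, in one of its
own sectors, or not at all.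
\item A sector meets the tree in $3$-cells, each of which touches the ends of the sector in one disc
(in the parallel pattern there are no such cells).
\item The mouth of a torus is never in a sector.
\item Each ring of the chain lies in a ball that cuts only the two neighboring rings, and these in
sectors.
\end{itemize}

\subsection{Coordinates and sectors}

On $(\mathbb R/30\mathbb Z)\times\mathbb R^2$ we use coordinates $(s,u,v)$, the flat metric, and
$\rho=\sqrt{u^2+v^2}$. Let
\[
D=\{\rho\le1\}\subset\mathbb R^2,\qquad M=(\mathbb R/30)\times D,\qquad M^+=\{\rho\le1.2\}.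
\]
The \emph{core} of $M$ is $\rho=0$; the sets $s=\text{const}$ are called \emph{pages}. For
$k\in\mathbb Z_{40}$ put $s_k=\frac34(k+\frac12)$, so that $s_{39-k}=-s_k$. Let $\lambda=\frac15$ and
$\psi_0=\arctan\lambda<0.2$. Let $\psi:\mathbb R/30\to\mathbb R/2\pi$ be the homeomorphism that is
linear between the points listed in
\[
\psi(s_1)=\psi_0,\quad\psi(s_{18})=\pi-\psi_0,\quad\psi(s_{21})=\pi+\psi_0,\quad
\psi(s_{38})=2\pi-\psi_0.
\]
By symmetry $\psi(0)=0$; $\psi$ is linear near $0$; and
$\psi'\le\max\bigl(\tfrac{2\psi_0}{9/4},\tfrac{\pi-2\psi_0}{51/4}\bigr)\le0.25$. Define two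
\emph{sectors} (the intervals run through $s=15$)
\[
\mathrm{Sec}^+=[s_1,s_{21}]\times D,\qquad\mathrm{Sec}^-=[s_{18},s_{38}]\times D .
\]
In terms of $\psi$ they are $\psi\in[\psi_0,\pi+\psi_0]$ and $\psi\in[\pi-\psi_0,2\pi-\psi_0]$. The two
discs $\{\text{endpoint}\}\times D$ are the \emph{end discs} of the sector. No sector meets
$|s|<s_1=\frac98$.

For each pattern we shall have a tree-like $3$-cell in $M$ that connects a fixed disc $\mathsf d$ of
$\partial M$, the mouth, to the corresponding discs on the boundaries of the $40$ small tori. Fix a
small $\tau>0$ and put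
\begin{gather*}
\sigma=(0,1,0),\qquad\mathsf d=\{\rho=1,\ u>0,\ s^2+v^2\le\tau^2\}\subset\partial M,\\
Z=\{1\le\rho\le1.2,\ u>0,\ s^2+v^2\le\tau^2\}.
\end{gather*}
So $\mathsf d$ is a disc about $\sigma$ in $\partial M$, far from the sectors. The number $\tau$ is the
same for all patterns, and it is small enough for the finitely many requirements of thinness below.

\subsection{The rings of the chain pattern}

Let
\[
w_k=\frac{u+(-1)^kv}{\sqrt2},\qquad w'_k=\frac{v-(-1)^ku}{\sqrt2}.
\]
These are orthonormal coordinates in the pages; they depend only on the parity of $k$, which makes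
sense in $\mathbb Z_{40}$, and $w_{k+1}=\pm w'_k$, $w'_{k+1}=\pm w_k$. Define $g_k$ on $M^+$: the point
$g_k(s,u,v)$ has
\[
s\text{-coordinate }\ s_k+\Bigl(\frac12+\frac u{20}\Bigr)\sin\psi(s),\qquad
w_k=\Bigl(\frac12+\frac u{20}\Bigr)\cos\psi(s),\qquad w'_k=\frac v{20}.
\]
So $g_k(M)$, called \emph{ring $k$}, is a round solid torus. Its core is the circle of radius $\frac12$
about $(s_k,0,0)$ in the plane $w'_k=0$, and consecutive rings lie along perpendicular planes. Points
of $g_k(M^+)$ have distance at most $0.06$ from the core of ring $k$, so
\[
g_k(M^+)\subset\{|s-s_k|\le.56,\ \rho\le.56\}.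
\]

\begin{lemma}\label{lem:rings}
The sets $g_k(M^+)$ are disjoint, and $g_k(M^+)$ is the only one that meets the slab $|s-s_k|<.19$.
The core of ring $k$ bounds a flat disc in $M$ which the core of ring $k+1$ meets in exactly one
point, transversally.
\end{lemma}

\begin{proof}
Since $s_{k\pm1}=s_k\pm.75$ and $.75-.56=.19$, the claim on the slab holds; since $1.5-1.12>0$, sets
$g_k(M^+)$ with distinct non-neighboring indices are disjoint. For neighbors, take points on the cores
of rings $k$ and $k+1$ with parameters $\psi,\psi'$, and let $x=\sin\psi$, $y=\sin\psi'$,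
$p=\frac{x-y}2$, $q=\frac{x+y}2$. As the planes of the rings are perpendicular, the squared distance is
\[
\bigl(\tfrac34-p\bigr)^2+\tfrac14(1-x^2)+\tfrac14(1-y^2)
=\bigl(\tfrac34-p\bigr)^2-\tfrac{p^2}2-\tfrac{q^2}2+\tfrac12 .
\]
Here $|p|+|q|=\max(|x|,|y|)\le1$. Inserting $|q|\le1-|p|$ we get the lower bound
$\frac9{16}-\frac32p+|p|$, which is $\frac9{16}-\frac p2\ge\frac1{16}$ if $p\ge0$ and at least
$\frac9{16}$ if $p<0$. So the cores have distance at least $\frac14>2\cdot0.06$.

The core of ring $k+1$ lies in the plane $w'_{k+1}=0$, that is, $w_k=0$. It meets the plane $w'_k=0$ at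
$s=s_k+.25$, which is inside the flat disc bounded by the core of ring $k$, and at $s=s_k+1.25$,
outside; both crossings are transverse.
\end{proof}

\subsection{Cutting a ring}

We want to cut ring $k$ across, separating right from left. The page $s=s_k$ will not do: it passes
through $g_k(\sigma)$, where a branch of our tree is to be attached. We therefore tilt the cut
(Figure~\ref{fig:ring}). Let $\chi(\rho)=1$ for $\rho\le.9$ and $\chi(\rho)=10(1-\rho)$ on $[.9,1]$; so
$\chi(\rho)\rho\le.9$. Let
\[
\Delta_k^\pm=\{(s,u,v)\in M:\ s=s_k\pm\lambda\chi(\rho)w_k\},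
\]
a disc in the slab $|s-s_k|\le.18$. By Lemma~\ref{lem:rings} it meets no ring except ring $k$, where
$\chi=1$. Since $\lambda=\tan\psi_0$,
\[
\sin\psi\ge\lambda\cos\psi\iff\psi\in[\psi_0,\pi+\psi_0],\qquad
\sin\psi\le-\lambda\cos\psi\iff\psi\in[\pi-\psi_0,2\pi-\psi_0].
\]
Hence
\begin{equation}\label{eq:cutring}
\begin{aligned}
g_k(M)\cap\{s\ge s_k+\lambda w_k\}&=g_k(\mathrm{Sec}^+),\\
g_k(M)\cap\{s\le s_k-\lambda w_k\}&=g_k(\mathrm{Sec}^-),
\end{aligned}
\end{equation}
and $\Delta_k^\pm\cap g_k(M)$ is the union of the images of the two end discs of $\mathrm{Sec}^\pm$.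
Here $s$ is understood near $s_k$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!30] (78.69:1.8) arc[start angle=78.69,end angle=-101.31,radius=1.8]
 -- (-101.31:2.2) arc[start angle=-101.31,end angle=78.69,radius=2.2] -- cycle;
\draw (0,0) circle (1.8);
\draw (0,0) circle (2.2);
\draw (-101.31:3)--(78.69:3) node[right] {$\Delta_k^+$};
\draw[dashed] (-78.69:3)--(101.31:3) node[left] {$\Delta_k^-$};
\draw[very thick] (0,2.2)--(0,2.65);
\draw[->] (3,-2.6)--(4,-2.6) node[right] {$s$};
\draw[->] (3,-2.6)--(3,-1.6) node[above] {$w_k$};
\end{tikzpicture}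
\caption{Ring $k$ in its plane $w_k'=0$ (circles of radius $.45$ and $.55$). The branch of the tree
(thick) is attached at the top, where $\psi=0$; the angle $\psi$ runs clockwise from there. The shaded
part, to the right of the tilted cut $\Delta_k^+$, is $g_k(\mathrm{Sec}^+)$. Its mirror image, to the
left of $\Delta^-_k$, is $g_k(\mathrm{Sec}^-)$. Neither contains the place of attachment.}
\label{fig:ring}
\end{figure}

A sector of the big torus ends in pages, but we have tilted the cuts of the rings. To have a sector
cut along rings in the tilted way we bend $M$ slightly at the four pages where sectors end. Let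
$\beta(t)=\max(0,1-2|t|)$ and
\[
\vartheta(s,u,v)=\Bigl(s+\sum_{k\in\{1,18,21,38\}}\epsilon_k\,\beta(s-s_k)\,\lambda\chi(\rho)w_k,\ u,\ v\Bigr),
\qquad\epsilon_1=\epsilon_{18}=1,\ \ \epsilon_{21}=\epsilon_{38}=-1 .
\]
The summands have disjoint supports, as the four points $s_k$ are at least $2.25$ apart, and their
$s$-derivatives are bounded by $2\cdot.18=.36<1$. So $\vartheta$ is a homeomorphism of $M$. It
preserves $(u,v)$; it is the identity on $\partial M$, on the core, and near $s=0$; and it carries the
discs $\{s_1\}\times D$, $\{s_{18}\}\times D$, $\{s_{21}\}\times D$, $\{s_{38}\}\times D$ to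
$\Delta_1^+$, $\Delta_{18}^+$, $\Delta_{21}^-$, $\Delta_{38}^-$. The maps of the chain pattern are
\[
\eta_k=\vartheta^{-1}g_k:M^+\to\operatorname{int}M .
\]

\begin{lemma}\label{lem:chaincut}
(a) On $M$ every $\eta_k$ has Lipschitz constant less than $\frac12$.

(b) The intersections of the $\eta_k(M)$ with the sectors are
\[
\eta_k(M)\cap\mathrm{Sec}^+=\begin{cases}\eta_k(M)&2\le k\le20,\\ \eta_1(\mathrm{Sec}^+)&k=1,\\
\eta_{21}(\mathrm{Sec}^-)&k=21,\\ \emptyset&\text{otherwise,}\end{cases}
\qquad
\eta_k(M)\cap\mathrm{Sec}^-=\begin{cases}\eta_k(M)&19\le k\le37,\\ \eta_{18}(\mathrm{Sec}^+)&k=18,\\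
\eta_{38}(\mathrm{Sec}^-)&k=38,\\ \emptyset&\text{otherwise.}\end{cases}
\]
In the first case of each list $\eta_k(M)$ is disjoint from the end discs of the big sector. In the two
cut cases, the intersection of $\eta_k(M)$ with the end discs of the big sector is exactly the union of
the end discs of the small sector, that is, of their images under $\eta_k$.
\end{lemma}

\begin{proof}
(a) The partial derivatives of $g_k$ are mutually orthogonal, of lengths
$(\frac12+\frac u{20})\psi'\le.56\cdot.25=.14$, $.05$ and $.05$; so $g_k$ has Lipschitz constant at
most $.14$. On $\{\rho\le.6\}$ we have $\chi=1$; the $s$-component of $\vartheta$ has $s$-derivative at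
least $1-2\cdot.2\cdot.6=.76$, and its $(u,v)$-gradient has length at most $\lambda=.2$. So
$\vartheta^{-1}$ has Lipschitz constant at most $\sqrt{(1/.76)^2+(.2/.76)^2+1}<1.7$ there, and
$1.7\cdot.14<\frac12$.

(b) Apply $\vartheta$: the assertion is about $g_k(M)$ and the regions $\vartheta(\mathrm{Sec}^+)$,
between $\Delta_1^+$ and $\Delta_{21}^-$, and $\vartheta(\mathrm{Sec}^-)$, between $\Delta_{18}^+$ and
$\Delta_{38}^-$. The disc $\Delta_k^\pm$ lies in $|s-s_k|\le.18$, and all rings other than ring $k$ lie
in $|s-s_k|\ge.19$. So a ring different from the two rings that are cut lies completely in the region,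
off the bounding discs, or completely outside, as listed. The two cut rings are described by
\eqref{eq:cutring} and the sentence following it.
\end{proof}

\subsection{The tree and its tube}\label{sub:tree}

Let $P^*\subset M$ be the union of the following arcs.
\begin{itemize}
\item The arc $\omega=\{(s,.8,0):|s|\le s_{19}\}$, which runs from $s_{20}=-s_{19}$ through $0$ to
$s_{19}$ and has a gap around $s=15$.
\item The root segment $\{(0,u,0):.8\le u\le1\}$, which ends in $\sigma\in\partial M$.
\item For each $k$ the spur $e_k$ in the page $s=s_k$. It starts at $g_k(\sigma)$, where $w_k=.55$ and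
$w'_k=0$, runs along $w_k'=0$ to $w_k=.65$, and then straight to the point $(u,v)=(.8,0)$ of $\omega$.
\end{itemize}
On the last segment of $e_k$ we have $.64\le\rho\le.8$ (the nearest point to the origin has
$\rho\approx.643$), and $w_k$ decreases from $.65$ to $.8/\sqrt2>.56$. So $w_k\ge.55$ on all of $e_k$.
The page $s=s_k$ meets no ring but ring $k$, and $g_k(M^+)$ lies in $\rho\le.56$ and meets this page in
the two discs of radius $.06$ about $w_k=\pm\frac12$, $w'_k=0$. So $P^*$ is a tree which meets
$\partial M$ only in $\sigma$, and
\[
P^*\cap g_k(M^+)=g_k(\{s=v=0,\ 1\le u\le1.2\}).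
\]

Now we thicken. Let $N=\{\rho\le.9\}-\bigcup_kg_k(\{\rho<1.2\})$, a compact manifold bounded by smooth
tori. The tree $P^*\cap N$ meets $\partial N$ exactly in its $41$ leaves, perpendicularly, and $g_k$ is
smooth near $Z$. Take thin round tubes about the edges of $P^*\cap N$ and small balls about its
vertices (including the bends of the spurs), and shape the tubes near the leaves so that they are
products there and end exactly in the discs
\[
\{\rho=.9,\ u>0,\ s^2+v^2\le\tau^2\}\qquad\text{and}\qquad g_k\{\rho=1.2,\ u>0,\ s^2+v^2\le\tau^2\}.
\]
Adding the straight pieces $\{.9\le\rho\le1,\ u>0,\ s^2+v^2\le\tau^2\}$ and $g_k(Z)$ we obtain a tame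
$3$-cell $\hat P^*\subset M-\bigcup\operatorname{int}g_k(M)$, as close to $P^*$ as we like, with
\begin{equation}\label{eq:ends}
\hat P^*\cap\{\rho\ge.9\}=\{.9\le\rho\le1,\ u>0,\ s^2+v^2\le\tau^2\},\qquad
\hat P^*\cap g_k(M^+)=g_k(Z).
\end{equation}
In particular $\hat P^*\cap\partial M=\mathsf d$ and $\hat P^*\cap g_k(M)=g_k(\mathsf d)$. Put
$\hat P_c=\vartheta^{-1}(\hat P^*)$. As $\vartheta$ is the identity near $s=0$ and on $\partial M$, and
preserves $\rho$, this tame cell satisfies \eqref{eq:ends} with $\eta_k$ in place of $g_k$.

\begin{lemma}\label{lem:treecut}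
$\hat P_c\cap\mathrm{Sec}^+$ is the union of two disjoint $3$-cells, each of which meets the union of
the end discs in exactly one disc, lying in its boundary. The first contains the discs
$\eta_k(\mathsf d)$ with $2\le k\le19$, the second contains $\eta_{20}(\mathsf d)$, and no other
$\eta_k(\mathsf d)$ meets $\mathrm{Sec}^+$. Likewise for $\mathrm{Sec}^-$, where the first cell
contains $\eta_{19}(\mathsf d)$ and the second contains the $\eta_k(\mathsf d)$ with $20\le k\le37$.
\end{lemma}

\begin{proof}
Apply $\vartheta$. Consider $\Delta_k^+$ for $k\in\{1,18\}$ or $\Delta_k^-$ for $k\in\{21,38\}$. On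
$\omega$ we have $\chi=1$ and $w_k=.8/\sqrt2$, so the disc meets $\omega$ in exactly one point, at
$s=s_k\pm.16/\sqrt2$, transversally. The spur $e_k$ has $s=s_k$, $\chi=1$ and $w_k\ge.55$, so it is off
the disc, on the side of the root $s=0$. The other spurs and the root segment are outside the slab
$|s-s_k|\le.18$. So, for a thin tube, the disc cuts $\hat P^*$ in one cross-sectional disc of the tube
about $\omega$.

The region $\vartheta(\mathrm{Sec}^+)$ is bounded by $\Delta_1^+$ and $\Delta_{21}^-$. Cutting the tree
at two points of $\omega$, one on each side of the root, leaves in this region the part of $\omega$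
from $\Delta_1^+$ to $s_{19}$, with the spurs $e_2,\dots,e_{19}$, and the part from $s_{20}$ to
$\Delta_{21}^-$, with the spur $e_{20}$. The spurs $e_1$ and $e_{21}$ are on the root side. This proves
the assertion for $\mathrm{Sec}^+$. For $\mathrm{Sec}^-$ the cuts are at $\Delta_{18}^+$ and
$\Delta_{38}^-$; the two parts of $\omega$ run from $\Delta_{18}^+$ to $s_{19}$, with the spur
$e_{19}$, and from $s_{20}$ to $\Delta_{38}^-$, with the spurs $e_{20},\dots,e_{37}$.
\end{proof}

\subsection{Windows}

A window is a ball around one ring of the chain that cuts only the two neighboring rings. Let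
\[
\mathrm{Win}_k=\{\rho\le.6,\ s_{k-1}+\lambda w_{k-1}\le s\le s_{k+1}-\lambda w_{k+1}\},
\]
a convex body, hence a tame $3$-cell, in $\operatorname{int}M$.

\begin{lemma}\label{lem:window}
(a) $g_k(M)\subset\operatorname{int}\mathrm{Win}_k$; $\mathrm{Win}_k\cap g_{k-1}(M)=g_{k-1}(\mathrm{Sec}^+)$ and
$\mathrm{Win}_k\cap g_{k+1}(M)=g_{k+1}(\mathrm{Sec}^-)$, where $\partial\mathrm{Win}_k$ meets these two
rings exactly in the images of the end discs of $\mathrm{Sec}^\pm$; all other rings miss
$\mathrm{Win}_k$.

(b) $\hat P^*\cap\mathrm{Win}_k$ is a $3$-cell which meets $g_k(M)$ in $g_k(\mathsf d)$ and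
$\partial\mathrm{Win}_k$ in one disc, these two discs being disjoint and in its boundary.
\end{lemma}

\begin{proof}
(a) All rings lie in $\rho\le.56$. As $.75-.12=.63>.56$, ring $k$ lies in the interior of the window.
Ring $k-1$ satisfies $s\le s_{k-1}+.56<s_k$, so only the left constraint cuts it, and
\eqref{eq:cutring} applies; the same holds for ring $k+1$ on the right. For the other rings,
$1.5-.56>.75+.12$.

(b) In $\rho\le.6$, $P^*$ consists of the initial parts of the spurs, given by $s=s_j$,
$.55\le w_j\le.6$, $w'_j=0$. For $j=k\pm1$ they are outside $\mathrm{Win}_k$, because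
$s_{k-1}<s_{k-1}+\lambda w_{k-1}$ and $s_{k+1}>s_{k+1}-\lambda w_{k+1}$ where $w_{k\pm1}\ge.55$. For
the remaining $j\ne k$ they are outside because $1.5>.87$. So for a thin tube only the piece of the
tube about $e_k$ from ring $k$ to $\rho=.6$ is in the window.
\end{proof}

Note that both (a) and (b) use the tilt: the window contains the sectors of the neighboring rings,
but not the points where their spurs are attached.

\subsection{The parallel pattern}

For $b\in\{0,\dots,39\}$ let $v_b=-\frac12+\frac b{40}$ and
\[
\pi_b(s,u,v)=\Bigl(s,\ \frac u{160},\ v_b+\frac v{160}\Bigr).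
\]
The map $\pi_b$ is $1$-Lipschitz. The images $\pi_b(M^+)\subset\operatorname{int}M$ are disjoint,
because their heights $v_b$ have spacing $\frac4{160}>\frac{2.4}{160}$. In the page $s=0$ consider the
star consisting of the root segment from $(u,v)=(1,0)$ to $(.8,0)$ and, for each $b$, the segments from
$(.8,0)$ to $(\frac2{160},v_b)$ and from there to $(\frac1{160},v_b)$, i.e.\ to $\pi_b(\sigma)$. Since
$\pi_b(M^+)\subset\{|u|\le\frac{1.2}{160}\}$, the star meets $\pi_b(M^+)$ only in
$\pi_b\{s=v=0,\ 1\le u\le1.2\}$, and outside the root segment it lies in $\rho\le.8$. Thickening it as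
in Section~\ref{sub:tree}, with the same $\tau$, we get a tame $3$-cell $\hat P_p$ which satisfies
\eqref{eq:ends} with $\pi_b$ in place of $g_k$. As $\hat P_p$ is close to the page $s=0$ and $\pi_b$
preserves $s$,
\begin{equation}\label{eq:parcut}
\hat P_p\cap\mathrm{Sec}^\pm=\emptyset,\qquad\pi_b(M)\cap\mathrm{Sec}^\pm=\pi_b(\mathrm{Sec}^\pm),
\end{equation}
and $\pi_b(M)$ meets the end discs of $\mathrm{Sec}^\pm$ exactly in their images under $\pi_b$.

\section{The space \texorpdfstring{$X$}{X}}\label{sec:X}

\subsection{Two systems of solid tori}

Let $R_0=30/2\pi>4.77$ and let $\iota(s,u,v)$ be the point of $\mathbb R^3\subset S^3$ with cylindrical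
coordinates angle $2\pi s/30$, radius $R_0+u$, height $v$. This is an embedding of $\{\rho<2\}$, and it
is Lipschitz on $M$.

\emph{Words} $J=k_1\dots k_n$ have letters in $\{0,\dots,39\}=\mathbb Z_{40}$; $|J|=n$ is the level. A
\emph{branch} is an infinite word. There are two systems. In the \emph{upper} system even levels are of
\emph{chain type} and odd levels of \emph{parallel type}; in the \emph{lower} system it is the other
way round. In each system let $h_\emptyset=\iota|M^+$ and
\[
h_{Jk}=h_J\circ\eta_k\quad\text{or}\quad h_{Jk}=h_J\circ\pi_k,\qquad
\hat P_J=\hat P_c\quad\text{or}\quad\hat P_J=\hat P_p,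
\]
according to the type of level $|J|$. The $h_J$ are embeddings of $M^+$. Let $M_J=h_J(M)$. Then
$h_{Jk}(M^+)\subset\operatorname{int}M_J$, and for fixed $J$ these $40$ sets are disjoint. Chain maps
contract by a factor $\frac12$ (Lemma~\ref{lem:chaincut}(a)) and alternate with $1$-Lipschitz maps, so
$\operatorname{diam}M_J\to0$ uniformly as $|J|\to\infty$. A branch $w=k_1k_2\dots$ determines one point
$c(w)=\bigcap_nM_{k_1\dots k_n}$, and $C=\{c(w)\}$ is a Cantor set.

\subsection{The cell \texorpdfstring{$Q$}{Q}}

Put
\[
Q=\bigcup_Jh_J(\hat P_J)\cup C,\qquad Q_J=Q\cap M_J .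
\]
If points of pieces $h_J(\hat P_J)$ with $|J|\to\infty$ converge, the limit is in $C$. So the pieces are
locally finite off $C$, and $Q$ and $Q_J$ are compact. By \eqref{eq:ends} the piece $h_J(\hat P_J)$
meets $M_{Jk}$ exactly in $h_{Jk}(\mathsf d)\subset\partial M_{Jk}$ and $\partial M_J$ exactly in
$h_J(\mathsf d)$. As $M_{Jkk'}\subset\operatorname{int}M_{Jk}$, distinct pieces meet only as
$h_J(\hat P_J)\cap h_{Jk}(\hat P_{Jk})=h_{Jk}(\mathsf d)$, and $C$ misses all pieces. So $Q_J$ is the
union of the pieces whose words begin with $J$ and of $C\cap M_J$.

\begin{lemma}\label{lem:param}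
There are a $3$-cell $Q^0$, a Cantor set $C^0\subset\Sigma^0:=\partial Q^0$ whose points are the
branches $w$, $3$-cells $Q^0_J\subset Q^0$, and discs $\delta_J\subset\Sigma^0$ with
$\delta_{Jk}\subset\operatorname{int}\delta_J$ such that the $\delta_J$ with $J$ a prefix of $w$ form a
neighborhood basis of $w$ in $\Sigma^0$. There are homeomorphisms $\Phi_u:Q^0\to Q_u$ and
$\Phi_l:Q^0\to Q_l$ onto the sets $Q$ of the two systems such that, in each system,
\[
\Phi(w)=c(w),\qquad\Phi(Q^0_J)=Q_J,\qquad\Phi(\delta_J)=\partial Q_J-\operatorname{int}h_J(\mathsf d).
\]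
In particular $Q$ and all $Q_J$ are $3$-cells.
\end{lemma}

\begin{proof}
\emph{The model.} Let $N_\emptyset$ be a round disc and $N_{Jk}\subset\operatorname{int}N_J$
($0\le k\le39$) disjoint round discs, with diameters tending to $0$ as $|J|\to\infty$, and
$C^0_*=\bigcap_n\bigcup_{|J|=n}N_J$. Let $f:N_\emptyset\to[0,1]$ be continuous, $0$ exactly on
$C^0_*$, and, for $|J|=j$, with values in $[2^{-j-1},2^{-j}]$ on
$N_J-\bigcup_k\operatorname{int}N_{Jk}$, equal there to $2^{-j}$ exactly on $\partial N_J$ and to
$2^{-j-1}$ exactly on $\bigcup_k\partial N_{Jk}$. Put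
\begin{align*}
Q^0&=\{(x,t):x\in N_\emptyset,\ f(x)\le t\le1\},&
Q^0_J&=\{(x,t):x\in N_J,\ f(x)\le t\le2^{-j}\},\\
R_J&=\{(x,t):x\in N_J,\ \max(f(x),2^{-j-1})\le t\le2^{-j}\},&
\delta_J&=\{(x,f(x)):x\in N_J\},
\end{align*}
and $C^0=C^0_*\times0$. Each of $Q^0,Q^0_J,R_J$ is the region over a disc between two functions that
agree exactly on the boundary of the disc, hence a $3$-cell. We have $Q^0=\bigcup R_J\cup C^0$. The
cells $R_J$ and $R_{Jk}$ meet in the disc $N_{Jk}\times2^{-j-1}$, and there are no other intersections
of the pieces: $R_J$ and $R_{J'}$ lie over disjoint discs if neither word is a prefix of the other, and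
otherwise, unless one is a child of the other, at different heights $t$.

\emph{The homeomorphism.} So the pieces $R_J$ of $Q^0$ and the pieces $h_J(\hat P_J)$ of $Q$ have the
same incidence pattern: each is a $3$-cell with one root disc ($N_J\times2^{-j}$, resp.\
$h_J(\mathsf d)$) and $40$ child discs, all disjoint in its boundary. Define $\Phi$ inductively, with an
arbitrary homeomorphism on the root disc of $R_\emptyset$. Given $\Phi$ on the root disc of $R_J$,
choose homeomorphisms of the $40$ child discs, with orientations compatible with that of the root disc.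
The resulting homeomorphism of $41$ boundary circles extends over the sphere with $41$ holes, and the
homeomorphism of the boundary spheres extends over the cells by coning. Finally set $\Phi(w)=c(w)$. Then
$\Phi$ is bijective with $\Phi(Q^0_J)=Q_J\subset M_J$. It is continuous off $C^0$ by local finiteness.
It is continuous at $w$, since the $Q^0_J$ ($J$ a prefix of $w$) are neighborhoods of $w$ in $Q^0$ and
$\operatorname{diam}M_J\to0$. By compactness $\Phi$ is a homeomorphism. The last formula holds because
$\partial Q^0_J$ is the union of $\delta_J$ and the root disc, which meet in their common boundary.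
\end{proof}

\subsection{Gluing}

The letters $u,l$ as indices denote the upper and the lower system, each in its own copy of $S^3$, and
$\bullet$ stands for $u$ or $l$. Let $\Sigma_\bullet=\partial Q_\bullet=\Phi_\bullet(\Sigma^0)$,
$K_\bullet=S^3-\operatorname{int}Q_\bullet$, and
\[
X=K_u\sqcup K_l\big/\,\Phi_u(x)\sim\Phi_l(x)\quad(x\in\Sigma^0).
\]
Write $p_\bullet:K_\bullet\to X$ for the embeddings, $\Sigma\subset X$ for the common sphere, and
$W\subset\Sigma$ for the image of $C^0$. Points of $W$ are denoted by their branches $w$. The space $X$
is compact, metrizable and connected. It is the union of two closed sets homeomorphic to subsets of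
$S^3$, and it contains nonempty open subsets of $S^3$; so $\dim X=3$. The $K_\bullet$ are ARs by
Lemma~\ref{lem:ext}(a), and therefore $X$ is an ANR.

\begin{lemma}\label{lem:offW}
$X-W$ is a $3$-manifold.
\end{lemma}

\begin{proof}
$K_\bullet-\Sigma_\bullet$ is open in $S^3$. We show that $\Sigma_\bullet-C_\bullet$ is locally flat;
then $K_\bullet-C_\bullet$ is a $3$-manifold with boundary $\Sigma_\bullet-C_\bullet$, and gluing along
the boundary gives a manifold. Off $C_\bullet$ the pieces are locally finite. At a point off the
junction discs $h_{Jk}(\mathsf d)$, only one piece matters; it is the image of a tame cell under the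
embedding $h_J$ of $M^+$. (This includes the points of $h_\emptyset(\mathsf d)$, which is not a
junction disc.) Near a disc $h_{Jk}(\mathsf d)$, by \eqref{eq:ends} for the parent piece and for the
child piece, $Q_\bullet$ is the straight cylinder
$h_{Jk}\{s^2+v^2\le\tau^2,\ u>0,\ .9\le\rho\le1.2\}$, whose lateral boundary is locally flat.
\end{proof}

\section{\texorpdfstring{$X$}{X} is an \texorpdfstring{$r$}{r}-space}

A point of $X-W$ has arbitrarily small neighborhoods $U$ that are open round balls in a chart, with the
closed ball in the chart; pushing along the rays from $q\in U$ gives (R). The rest of this section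
concerns the points of $W$. The plan is that of Remark~\ref{rem:model}, with windows as balls.

\subsection{How a sector cuts \texorpdfstring{$Q$}{Q}}

\begin{lemma}\label{lem:sector}
In either system, let $J$ be a word, fix a sign, and let $e$ be the union of the images under $h_J$ of
the two end discs of $\mathrm{Sec}^\pm$. There are at most countably many disjoint $3$-cells
$A_i\subset h_J(\mathrm{Sec}^\pm)$, with diameters tending to $0$ if there are infinitely many, such
that $A_i\cap e$ is a disc in $\partial A_i$ and
\[
Q\cap h_J(\mathrm{Sec}^\pm)=\bigcup A_i\cup(\text{a subset of }e).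
\]
\end{lemma}

\begin{proof}
Call $M_J$ with the given sign a \emph{cut torus}. We first look at one stage. Recall that $Q_J$ is the
union of the piece $h_J(\hat P_J)$ and the $Q_{Jk}$.

\emph{Chain type.} By Lemma~\ref{lem:treecut}, $h_J(\hat P_c\cap\mathrm{Sec}^\pm)$ consists of two
disjoint cells, each meeting $e$ in one boundary disc. To each of them we add the cells $Q_{Jk}$
attached to it along discs $h_{Jk}(\mathsf d)$. By Lemmas~\ref{lem:chaincut}(b) and~\ref{lem:treecut}
the $Q_{Jk}$ that are added are precisely those for which $M_{Jk}$ lies completely inside the sector,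
and these are off $e$. By Lemma~\ref{lem:attach} we obtain two disjoint $3$-cells, each meeting $e$ in
one boundary disc. The rest of $Q\cap h_J(\mathrm{Sec}^\pm)$ lies in two children $M_{Jk}$ for which
$M_{Jk}\cap h_J(\mathrm{Sec}^\pm)$ is $h_{Jk}(\mathrm{Sec}^+)$ or $h_{Jk}(\mathrm{Sec}^-)$, and
$M_{Jk}\cap e$ is exactly the union of the images of the end discs of that small sector. These are cut
tori again. The piece $h_J(\hat P_J)$ meets $M_{Jk}$ only in $h_{Jk}(\mathsf d)$, which is off the
sectors of $M_{Jk}$. So our two cells are disjoint from the sectors of the cut children.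

\emph{Parallel type.} By \eqref{eq:parcut} the piece $h_J(\hat P_p)$ contributes nothing, and all $40$
children are cut tori with the same sign, with $M_{Jk}\cap e$ the union of the end discs of the small
sector.

Now iterate on the cut children. Every level contributes finitely many cells, each lying in a torus of
that level, so their diameters tend to $0$. They are disjoint. By induction, for every cut torus
$M_{J'}$ that arises, $M_{J'}\cap e$ is the union of the end discs of its sector. So a cell that arises
in $M_{J'}$ meets $e$ exactly in the one disc in which it meets these end discs. A point of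
$Q\cap h_J(\mathrm{Sec}^\pm)$ that is in none of the cells lies in an infinite nested sequence of cut
tori. Each of them meets the closed set $e$, and their diameters tend to $0$; so the point is in $e$.
\end{proof}

\subsection{Small balls}\label{sub:balls}

Let $w$ be a branch. In one of the two systems, let $J$ be a prefix of $w$ whose level is of chain
type, and let $k$ be the next letter of $w$. Put
\[
B=h_J\bigl(\vartheta^{-1}(\mathrm{Win}_k)\bigr)\subset\operatorname{int}M_J,\qquad S=\partial B,\qquad
E_0=S^3-\operatorname{int}B .
\]
$B$ is a tame $3$-cell, so $E_0$ is a $3$-cell. Since $h_{Jj}=h_J\vartheta^{-1}g_j$,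
Lemma~\ref{lem:window} says that $M_{Jk}\subset\operatorname{int}B$ and that $Q\cap B$ is the union of
the following sets.
\begin{itemize}
\item $A_0=T\cup Q_{Jk}$, where $T=h_J\vartheta^{-1}(\hat P^*\cap\mathrm{Win}_k)$. The two cells meet in
the boundary disc $h_{Jk}(\mathsf d)$, so $A_0$ is a $3$-cell (Lemma~\ref{lem:attach}). It meets $S$ in
one disc $D_0=T\cap S\subset\partial A_0$, and $D_0\cap M_{Jk}=\emptyset$.
\item $Q\cap h_{J(k-1)}(\mathrm{Sec}^+)$ and $Q\cap h_{J(k+1)}(\mathrm{Sec}^-)$, where $S$ meets
$M_{J(k\mp1)}$ exactly in the images of the end discs of these sectors. These sets are disjoint from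
$A_0$, since $h_J(\hat P_J)$ meets $M_{J(k\mp1)}$ only in $h_{J(k\mp1)}(\mathsf d)$, which is off the
sectors.
\end{itemize}
Applying Lemma~\ref{lem:sector} to the two sets of the second item, we get
\begin{equation}\label{eq:QB}
Q\cap B=\bigcup_{i\ge0}A_i\cup(\text{a subset of }S)
\end{equation}
with disjoint $3$-cells $A_i$, with diameters tending to $0$, and $A_i\cap E_0=A_i\cap S=D_i$ a disc in
$\partial A_i$. By Lemma~\ref{lem:attach},
\[
Q':=E_0\cup Q=E_0\cup\bigcup A_i
\]
is a $3$-cell. Put $Y=S^3-\operatorname{int}Q'$. The sets $\operatorname{int}Q$ and
$\operatorname{int}E_0$ are open in $S^3$ and contained in $Q'$, so they lie in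
$\operatorname{int}Q'$; hence $Y\subset K\cap B$.

\subsection{The neighborhoods of \texorpdfstring{$w$}{w}}

Carry this out in both systems, with prefixes $J_u$ of even length and $J_l$ of odd length, followed by
letters $k_u,k_l$. We obtain $B_\bullet$, $Q'_\bullet$, $Y_\bullet$, as small as we like. The two balls
have nothing to do with each other; only a small disc around $w$ will be common. Let $J^*$ be a prefix
of $w$ strictly longer than both $J_uk_u$ and $J_lk_l$, and $\delta=\delta_{J^*}$. With
$J=J_\bullet$, $k=k_\bullet$, Lemma~\ref{lem:param} and Lemma~\ref{lem:attach} give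
\[
\Phi_\bullet(\delta)\subset\Phi_\bullet(\operatorname{int}\delta_{Jk})=\partial Q_{Jk}-h_{Jk}(\mathsf d)
\subset\partial A_0-D_0\subset\partial Q'_\bullet .
\]
So $F_\bullet=\partial Q'_\bullet-\Phi_\bullet(\operatorname{int}\delta)$ is a disc with boundary
$\Phi_\bullet(\partial\delta)$. Define
\[
U=p_u(Y_u-F_u)\cup p_l(Y_l-F_l).
\]

\begin{lemma}\label{lem:U}
$p_\bullet^{-1}(U)=Y_\bullet-F_\bullet$ for $\bullet=u,l$, and this set meets $\Sigma_\bullet$ exactly
in $\Phi_\bullet(\operatorname{int}\delta)$. $U$ is an open neighborhood of $w$,
$\bar U=p_u(Y_u)\cup p_l(Y_l)$, and $\operatorname{fr}(U)=p_u(F_u)\cup p_l(F_l)$.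
\end{lemma}

\begin{proof}
We have
$Y_\bullet-F_\bullet=(S^3-Q'_\bullet)\cup\Phi_\bullet(\operatorname{int}\delta)$. The first set is open
and misses $Q_\bullet\supset\Sigma_\bullet$; so $Y_\bullet-F_\bullet$ meets $\Sigma_\bullet$ in
$\Phi_\bullet(\operatorname{int}\delta)$. Let $x\in\Phi_\bullet(\operatorname{int}\delta)$. Then
$x\in A_0$ and $x\in B_\bullet-S$, so $x\notin E_0$. The other cells $A_i$ are disjoint from $A_0$,
touch $S$, and have diameters tending to $0$, so they stay away from $x$. By \eqref{eq:QB}, near $x$ we
have $Q'_\bullet=A_0=Q_\bullet$ and therefore $Y_\bullet=K_\bullet$. Moreover $x\notin F_\bullet$, which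
is closed. So $Y_\bullet-F_\bullet$ is open in $K_\bullet$.

The set $\operatorname{int}\delta$ is the same for $u$ and $l$. So the points of $p_u(Y_u-F_u)$ that lie
in $p_l(K_l)$ are in $p_l(Y_l-F_l)$, and conversely. This gives the formula for $p_\bullet^{-1}(U)$, and
$U$ is open. It contains $w$, as $w\in\operatorname{int}\delta$. By the Jordan--Brouwer theorem
$\partial Q_\bullet'$ is the frontier of $S^3-Q'_\bullet$; hence the closure of $Y_\bullet-F_\bullet$ is
$Y_\bullet$, and $\bar U$ is as stated. The formula for $\bar U-U$ follows from the one for
$p_\bullet^{-1}(U)$.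
\end{proof}

\begin{proposition}\label{prop:rspace}
$U$ satisfies (R). Consequently $X$ is an $r$-space.
\end{proposition}

\begin{proof}
Let $\hat Y$ be obtained from $Y_u\sqcup Y_l$ by identifying $\Phi_u(x)\sim\Phi_l(x)$ only for
$x\in\delta$, let $\hat F=F_u\cup F_l\subset\hat Y$, and let $\pi:\hat Y\to\bar U$ be the natural
surjection. It need not be injective, since $p_u(F_u)$ and $p_l(F_l)$ may meet in $\Sigma$ outside
$\delta$. But by Lemma~\ref{lem:U}, $Y_\bullet\cap\Sigma_\bullet\subset\Phi_\bullet(\operatorname{int}\delta)\cup F_\bullet$;
so $\pi$ identifies distinct points only within $\hat F$, and $\pi^{-1}(U)=\hat Y-\hat F$.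

Let $q\in U$ and regard $q$ as a point of $\hat Y-\hat F$. By Lemma~\ref{lem:double}, applied to
$E_\bullet=Q'_\bullet$, there is a strong deformation retraction $\hat H_t$ of $\hat Y-q$ onto
$\hat F$. It is stationary on $\hat F$, so $\pi\hat H_t$ is constant on the point inverses of $\pi$; and
$\pi\hat H_t$ misses $\pi(q)$, as $\pi^{-1}\pi(q)=\{q\}$. The map
$\pi:\hat Y-q=\pi^{-1}(\bar U-q)\to\bar U-q$ is perfect, hence so is its product with the identity of
$[0,1]$. So this product is a quotient map, and $\hat H_t$ induces a homotopy of $\bar U-q$, which is a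
strong deformation retraction onto $\pi(\hat F)=\operatorname{fr}(U)$.

Since $U\subset p_u(B_u\cap K_u)\cup p_l(B_l\cap K_l)$, and $B_\bullet\subset M_{J_\bullet}$ contains
$c_\bullet(w)$ and is arbitrarily small, such $U$ are arbitrarily small neighborhoods of $w$.
\end{proof}

\section{Linking}\label{sec:linking}

\subsection{Position of the tori}

To transport statements about $\iota(M)$ to $M_J$ we need to know that all $M_J$ sit in $S^3$ in the
same way.

\begin{lemma}\label{lem:unknot}
In each system and for each $J$ there is a homeomorphism $G_J$ of $S^3$ with $h_J=G_J\circ\iota$ on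
$M$.
\end{lemma}

\begin{proof}
By induction it suffices to find homeomorphisms $G$ of $S^3$ with $\iota\pi_b=G\iota$, resp.\
$\iota\eta_k=G\iota$, on $M$; then $G_{Jk}=G_JG$. We use the following remark on the plane. If
$\rho_1<R$ and $|a-a'|+\epsilon<R$, then the map $a+\rho_1x\mapsto a'+\epsilon x$ ($|x|\le1$) extends to
a homeomorphism of the plane that is the identity outside the disc of radius $R$ about $a$: for
$|x|=1$ and $0\le t\le1$ send
\[
a+\bigl((1-t)\rho_1+tR\bigr)x\ \longmapsto\ (1-t)(a'+\epsilon x)+t(a+Rx).
\]
For fixed $t$ the image is a circle, and for increasing $t$ these circles are strictly nested, since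
their centers move with speed $|a-a'|$ and their radii grow with speed $R-\epsilon>|a-a'|$. Such a
homeomorphism, applied in each half-plane bounded by the axis of the cylindrical coordinates, gives a
homeomorphism of $S^3$ if the disc of radius $R$ lies in the open half-plane.

For $\pi_b$ use $a=(R_0,0)$, $\rho_1=1$, $a'=(R_0,v_b)$, $\epsilon=\frac1{160}$, $R=2$.

For $\eta_k=\vartheta^{-1}g_k$: as $\vartheta|\partial M=\mathrm{id}$, the map
$\iota\vartheta^{-1}\iota^{-1}$ of $\iota(M)$ extends by the identity to $S^3$, so it suffices to treat
$g_k$. The ring $g_k(M)$ lies in the cube $\{|s-s_k|,|u|,|v|\le1\}$. Regard the cube as a subset of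
$\mathbb R^3$ with coordinates $s-s_k,u,v$. Then $g_k=A\iota$ on $M$ with a homeomorphism $A$ of
$S^3$. Namely, reparametrize the angle by $\theta\mapsto\psi(30\theta/2\pi)$; apply in each half-plane
the remark with $a=(R_0,0)$, $\rho_1=1$, $a'=(\frac12,0)$, $\epsilon=\frac1{20}$, $R=4.7$ (note
$R_0-\frac12+\frac1{20}<4.7<R_0$); then apply an isometry of $\mathbb R^3$. On the other hand, $\iota$
embeds a neighborhood of the cube, so $\iota|\text{cube}$ extends to a homeomorphism $\bar\iota$ of
$S^3$ by Schoenflies and coning. Then $\iota g_k=\bar\iota A\iota$ on $M$, so $G=\bar\iota A$ is as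
required.
\end{proof}

Linking numbers with the core $h_J(\{\rho=0\})$ of $M_J$ are defined for closed curves in its
complement, up to a common sign.

\subsection{The meridian of a chain}

\begin{lemma}\label{lem:antoine}
Let $L_k$ be the image under $\iota g_k$ of the core of $M$. A meridian $\mu$ of $\iota(M)$, i.e.\ a
generator of $\pi_1(S^3-\iota(M))\cong\mathbb Z$, has infinite order in $\pi_1(S^3-\bigcup_kL_k)$.
\end{lemma}

\begin{proof}
We map the link group to a free group so that $\mu$ survives. Project along $v$. The curve $L_k$ is
given by
\[
s=s_k+\tfrac12\sin\psi,\qquad u=\tfrac1{2\sqrt2}\cos\psi,\qquad v=(-1)^k\tfrac1{2\sqrt2}\cos\psi .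
\]
Draw the annulus locally with $s$ to the right and $u$ upwards (Figure~\ref{fig:chain}). The image of
$L_k$ is an ellipse about $(s_k,0)$ with semi-axes $\frac12,\frac1{2\sqrt2}$. Consecutive ellipses cross
in two points with $s=s_k+\frac38$, one ``top'' ($u>0$) and one ``bottom'' ($u<0$); other ellipses are
disjoint. Even rings have $v>0$ at the top and $v<0$ at the bottom, odd rings conversely. So at top
crossings the even ring is over, at bottom crossings the odd ring is over.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw ({2*cos(-34)},{1.414*sin(-34)}) arc[start angle=-34,end angle=214,x radius=2,y radius=1.414];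
\draw ({2*cos(229)},{1.414*sin(229)}) arc[start angle=229,end angle=311,x radius=2,y radius=1.414];
\draw ({3+2*cos(149)},{1.414*sin(149)}) arc[start angle=149,end angle=391,x radius=2,y radius=1.414];
\draw ({3+2*cos(49)},{1.414*sin(49)}) arc[start angle=49,end angle=131,x radius=2,y radius=1.414];
\draw ({-3+2*cos(149)},{1.414*sin(149)}) arc[start angle=149,end angle=391,x radius=2,y radius=1.414];
\draw ({-3+2*cos(49)},{1.414*sin(49)}) arc[start angle=49,end angle=131,x radius=2,y radius=1.414];
\draw (6,1.414) arc[start angle=90,end angle=214,x radius=2,y radius=1.414];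
\draw ({6+2*cos(229)},{1.414*sin(229)}) arc[start angle=229,end angle=270,x radius=2,y radius=1.414];
\draw ({-6+2*cos(-34)},{1.414*sin(-34)}) arc[start angle=-34,end angle=90,x radius=2,y radius=1.414];
\draw (-6,-1.414) arc[start angle=270,end angle=311,x radius=2,y radius=1.414];
\draw[->,thick] (-0.1,1.414)--(0.15,1.414);
\draw[->,thick] (2.9,1.414)--(3.15,1.414);
\draw[->,thick] (-3.1,1.414)--(-2.85,1.414);
\draw[->,thick] (0.1,-1.414)--(-0.15,-1.414);
\draw[->,thick] (3.1,-1.414)--(2.85,-1.414);
\draw[->,thick] (-2.9,-1.414)--(-3.15,-1.414);
\node at (0,1.8) {$a_i$};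
\node at (0,-1.85) {$b_i$};
\node at (3,1.8) {$a_{i+1}$};
\node at (3,-1.85) {$b_{i+1}$};
\node at (-3,1.8) {$a_{i-1}$};
\node at (-3,-1.85) {$b_{i-1}$};
\end{tikzpicture}
\caption{The chain seen along the $v$-direction, $s$ to the right and $u$ upwards, $i$ even. At the top
crossings the even rings are over, at the bottom crossings the odd rings. Each ring consists of two
arcs, $a_k$ through its top point and $b_k$ through its bottom point, oriented clockwise.}
\label{fig:chain}
\end{figure}

Orient all ellipses clockwise in this picture. Each ring consists of two arcs of the diagram: $a_k$,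
which contains the top point, and $b_k$, which contains the bottom point. For even $k$, $b_k$ runs
between the two bottom crossings of the ring; for odd $k$, $a_k$ runs between its two top crossings.
The link group has Wirtinger's presentation with one generator for each arc and one relation for each
crossing: if a strand passes under an arc $c$ from the right side of $c$ to its left side, then
$\textit{new}=c\cdot\textit{old}\cdot c^{-1}$. (With the opposite convention, on paths or on the side
from which the picture is seen, the relation is $\textit{new}=c^{-1}\cdot\textit{old}\cdot c$. In terms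
of the inverses of the generators this is the relation just stated, and the argument below applies to
the inverses.) Let $i$ be even and $j=i\pm1$. We give directions by the signs of their components in
the picture.
\begin{itemize}
\item Top, $j=i+1$: ring $j$ passes from $b_j$ to $a_j$ in direction $(1,1)$ under $a_i$ of direction
$(1,-1)$, from right to left: $a_j=a_ib_ja_i^{-1}$.
\item Top, $j=i-1$: ring $j$ passes from $a_j$ to $b_j$ in direction $(1,-1)$ under $a_i$ of direction
$(1,1)$, from left to right: $b_j=a_i^{-1}a_ja_i$, the same relation.
\item Bottom, $j=i+1$: ring $i$ passes from $a_i$ to $b_i$ in direction $(-1,-1)$ under $b_j$ of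
direction $(-1,1)$, from right to left: $b_i=b_ja_ib_j^{-1}$.
\item Bottom, $j=i-1$: ring $i$ passes from $b_i$ to $a_i$ in direction $(-1,1)$ under $b_j$ of
direction $(-1,-1)$, from left to right: $a_i=b_j^{-1}b_ib_j$, the same relation.
\end{itemize}
Let $\langle x,y\rangle$ be the free group on $x,y$, put $z=y^{-1}xyx^{-1}$, and set
\[
b_i\mapsto x,\quad a_i\mapsto zx\quad(i\text{ even}),\qquad b_j\mapsto y,\quad a_j\mapsto zy\quad(j\text{ odd}).
\]
The relations hold: $(zx)y(zx)^{-1}=z\,(xyx^{-1}z^{-1})=zy$, since
$xyx^{-1}z^{-1}=xyx^{-1}\cdot xy^{-1}x^{-1}y=y$; and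
$y(zx)y^{-1}=y\,y^{-1}xyx^{-1}\,x\,y^{-1}=x$. So we have a homomorphism of the link group to
$\langle x,y\rangle$.

The meridian $\mu$ is represented by a loop in the half-plane of the page $s=s_k$ that starts high
above, comes down outside the annulus, passes beneath it, and returns up on the other side. It passes
under exactly two strands, $a_k$ and $b_k$, which are oppositely oriented. So $\mu$ is conjugate to
$(a_kb_k^{-1})^{\pm1}$, which is mapped to a conjugate of $z^{\pm1}$. As $z\ne1$ in a free group, it has
infinite order. (For the inverse generators the image of $\mu$ is again conjugate to $z^{\pm1}$.)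
\end{proof}

\subsection{Linking descends}

Let $\mathbb D$ be a closed disc. We say that a map $\alpha:\mathbb D\to S^3$ \emph{links} $M_J$ if
there is a simple closed curve $y\subset\mathbb D$ with $\alpha(y)\cap M_J=\emptyset$ such that
$\alpha|y$ has nonzero linking number with the core of $M_J$. Then
$\alpha(\mathbb D)\cap M_J\ne\emptyset$, because $y$ bounds a disc in $\mathbb D$.

\begin{lemma}\label{lem:descent}
Suppose $\alpha$ links $M_J$. If the level $|J|$ is of parallel type, then $\alpha$ links $M_{Jk}$ for
\emph{every} $k$. If it is of chain type, then $\alpha$ links $M_{Jk}$ for \emph{some} $k$.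
\end{lemma}

\begin{proof}
\emph{Parallel type.} The cores of the $M_{Jk}\subset M_J$ are homotopic in $M_J$ to the core of $M_J$;
the same curve $y$ serves for all $k$.

\emph{Chain type.} Apply $G_J^{-1}$ (Lemma~\ref{lem:unknot}) and then $\iota\vartheta\iota^{-1}$,
extended by the identity, which fixes the core of $\iota(M)$. So we may assume that $M_J=\iota(M)$ and
$M_{Jk}=\iota g_k(M)$. Let $V_k=\iota g_k(\{\rho\le1.1\})$. By Lemma~\ref{lem:rings} these are disjoint
solid tori in $\iota(\operatorname{int}M)$, with cores $L_k$; their boundaries $T_k$ are smooth. Let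
$y_0$ be the given curve. It bounds $\mathbb D_0\subset\mathbb D$, which we parametrize as a round
disc. Since $\pi_1(S^3-\iota(M))=\mathbb Z$, the curve $\alpha|y_0$ is freely homotopic in
$S^3-\iota(M)$ to a nonzero power of $\mu$, so by Lemma~\ref{lem:antoine} it is essential in
$S^3-\bigcup L_k$.

Approximate $\alpha|\mathbb D_0$ by a smooth map $\alpha'$ transverse to $\bigcup T_k$, so closely that
$\alpha'|y_0\simeq\alpha|y_0$ in $S^3-\iota(M)$ and that, for every closed curve $y$ in $\mathbb D_0$
with $\alpha'(y)\subset\bigcup T_k$, the curves $\alpha|y$ and $\alpha'|y$ are homotopic in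
$S^3-\bigcup_{k'}M_{Jk'}$. This is possible as $\bigcup T_k$ has positive distance from
$\bigcup M_{Jk'}$. Let $P$ be the component of $\mathbb D_0-\alpha'^{-1}(\bigcup T_k)$ that contains
$y_0$. Its frontier in $\mathbb D_0$ consists of circles $y_1,\dots,y_n$ that are mapped into
$\bigcup T_k$ and bound disjoint discs in $\mathbb D_0$, and
$\alpha'(\bar P)\subset S^3-\bigcup\operatorname{int}V_k$. If all
$\alpha'|y_j$ were null-homotopic in the respective tori $T_k$, we could redefine $\alpha'$ on the
discs bounded by the $y_j$ and contract $\alpha'|y_0$ in
$S^3-\bigcup\operatorname{int}V_k\subset S^3-\bigcup L_k$, a contradiction.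

So there is a $y=y_j$ with $\alpha'(y)$ in some $T_k$ such that $\alpha'|y$ is not null-homotopic in
$T_k$. Let $p$ be the linking number of $\alpha'|y$ with $L_k$ and $q$ its winding number in $V_k$.
These are coordinates on $\pi_1(T_k)=H_1(T_k)$, so $(p,q)\ne(0,0)$. If $p\ne0$, then $\alpha$ links
$M_{Jk}$ through $y$. If $p=0\ne q$, then $\alpha'|y$ is homotopic in $V_k$ to $q$ times $L_k$, so its
linking number with $L_{k+1}$ is $q\,\mathrm{lk}(L_k,L_{k+1})=\pm q\ne0$ by Lemma~\ref{lem:rings}; hence
$\alpha$ links $M_{J(k+1)}$ through $y$.
\end{proof}

In particular, a singular disc bounded by a meridian of $M_\emptyset$ links all $M_J$ along some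
branch $w$, so it contains $c(w)\in Q$. Thus the meridian is essential in $S^3-Q$, and the cells $Q_u$,
$Q_l$ are indeed wild. The point of the next proposition is that two discs can be treated
simultaneously.

\subsection{Two discs meet}

Let $\mu_\bullet\subset S^3-M^\bullet_\emptyset\subset K_\bullet-\Sigma_\bullet$ be a smooth meridian
curve of $M_\emptyset^\bullet$, having linking number $\pm1$ with its core. Regard $\mu_u$ and $\mu_l$
as curves in $X$.

\begin{proposition}\label{prop:meet}
If $\alpha_u,\alpha_l:\mathbb D\to X$ are maps such that $\alpha_\bullet|\partial\mathbb D$ parametrizes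
$\mu_\bullet$, then $\alpha_u(\mathbb D)\cap\alpha_l(\mathbb D)\cap W\ne\emptyset$.
\end{proposition}

\begin{proof}
There is a map $r_u:X\to S^3$ with $r_u|K_u=\mathrm{id}$, $r_u(K_l)\subset Q_u$ and
$r_u^{-1}(c_u(w))=\{w\}$ for each $w$. Indeed, on $\Sigma$ it is given; extend it over $K_l$ into the
cell $Q_u$ by Tietze's theorem; then push the image of $K_l-\Sigma$ into $\operatorname{int}Q_u$ by
multiplying, in ball coordinates of $Q_u$, by $1-\varepsilon\operatorname{dist}(\cdot,\Sigma)$ with a
small $\varepsilon>0$. Define $r_l$ in the same way, with $u,l$ exchanged.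

The map $r_\bullet\alpha_\bullet$ has boundary $\mu_\bullet$, so it links $M^\bullet_\emptyset$.
Suppose that $r_u\alpha_u$ links $M_J^u$ and $r_l\alpha_l$ links $M_J^l$. Exactly one of the two systems
has chain type at level $|J|$, and the other has parallel type. By Lemma~\ref{lem:descent} there is a
$k$ such that $r_u\alpha_u$ links $M_{Jk}^u$ and $r_l\alpha_l$ links $M_{Jk}^l$. So there is a branch
$w$ such that, in both systems, the tori $M_J^\bullet$ are linked for all prefixes $J$ of $w$. In
particular $r_\bullet\alpha_\bullet(\mathbb D)$ meets all these tori; being compact, it contains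
$c_\bullet(w)$. Since $r_\bullet^{-1}(c_\bullet(w))=\{w\}$, we have
$w\in\alpha_u(\mathbb D)\cap\alpha_l(\mathbb D)$.
\end{proof}

\section{\texorpdfstring{$X$}{X} is not a manifold}

\subsection{The homotopy type of \texorpdfstring{$X$}{X}}\label{sub:htype}

Pick $a\in\mu_u$ and $b\in\mu_l$. By Lemma~\ref{lem:ext}(b) with $E=Q_\bullet$, both $K_u-a$ and
$K_l-b$ strongly deformation retract to $\Sigma$. So $X-\{a,b\}$ strongly deformation retracts to
$\Sigma$, and $[\Sigma]$ generates $H_2(X-\{a,b\})\cong\mathbb Z$. Also $X-b\simeq K_u$ and
$X-a\simeq K_l$ are contractible open sets with union $X$ and intersection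
$X-\{a,b\}\simeq S^2$. Hence $\pi_1(X)=1$ by van Kampen's theorem, and $X$ has the homology of $S^3$
by the Mayer--Vietoris sequence. By Hurewicz there is a map $S^3\to X$ inducing isomorphisms in
homology; as $X$ is an ANR, it is a homotopy equivalence.

\subsection{The contradiction}

We use the \emph{Sphere Theorem} (Papakyriakopoulos, Whitehead, Stallings; see Hempel
\cite[Ch.~4]{Hempel}): \emph{if $N$ is a connected orientable triangulated $3$-manifold and $\Gamma$ is
a $\pi_1(N)$-invariant subgroup of $\pi_2(N)$ with $\Gamma\ne\pi_2(N)$, then there is a piecewise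
linear, two-sided embedding $g:S^2\to N$ with $[g]\notin\Gamma$.}

Suppose that $X$ is a manifold. Since it contains nonempty open subsets of $S^3$, it is a closed
$3$-manifold. It is triangulable (Moise, Bing) and, being simply connected, orientable. Let
\[
N=X-(\mu_u\cup\mu_l)=(K_u-\mu_u)\cup(K_l-\mu_l),
\]
an open orientable triangulable $3$-manifold. It is connected. Indeed, for an interior point $x$ of
$Q_\bullet$ the set $S^3-\mu_\bullet-x$ is connected, and retracting $Q_\bullet-x$ to $\Sigma_\bullet$
maps it onto $K_\bullet-\mu_\bullet$; and both sets $K_\bullet-\mu_\bullet$ contain $\Sigma$.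

Let $\Gamma$ be the kernel of $\pi_2(N)\to H_2(N)\to H_2(X-\{a,b\})$. It is $\pi_1(N)$-invariant, since
the action of $\pi_1(N)$ becomes trivial in $H_2(N)$. It is not $\pi_2(N)$, since a parametrization
$S^2\to\Sigma\subset N$ is mapped to a generator. So there is a bicollared $2$-sphere
$\Sigma'\subset X$, disjoint from $\mu_u\cup\mu_l$, with $[\Sigma']\ne0$ in $H_2(X-\{a,b\})$.

Since $X$ is simply connected, the mod $2$ intersection number of closed curves with $\Sigma'$
vanishes, so no closed curve crosses $\Sigma'$ exactly once. Hence $\Sigma'$ separates $X$ into two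
sides, with closures $V_1,V_2$ compact orientable $3$-manifolds with boundary $\Sigma'$. By van Kampen's
theorem $\pi_1(V_1)*\pi_1(V_2)=1$, so both are simply connected. If $a$ and $b$ were both in $V_1$,
then $\Sigma'=\partial V_2$ would be null-homologous in $V_2\subset X-\{a,b\}$, a contradiction;
likewise for $V_2$. So, up to numbering, $a\in V_1$ and $b\in V_2$, and the connected sets $\mu_u$ and
$\mu_l$ satisfy $\mu_u\subset\operatorname{int}V_1$, $\mu_l\subset\operatorname{int}V_2$. As
$\operatorname{int}V_i\simeq V_i$ is simply connected, there are maps
$\alpha_u:\mathbb D\to\operatorname{int}V_1$ and $\alpha_l:\mathbb D\to\operatorname{int}V_2$ whose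
boundaries parametrize $\mu_u$ and $\mu_l$. Their images are disjoint, contradicting
Proposition~\ref{prop:meet}. So $X$ is not a manifold.

Together with Section~\ref{sec:X}, Proposition~\ref{prop:rspace} and Section~\ref{sub:htype}, this
proves Theorem~\ref{thm:A}.\qed

\section{Polyhedral \texorpdfstring{$r$}{r}-spaces are manifolds}\label{sec:poly}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X$ be an $r$-space and a polyhedron of dimension $n$. By the known facts listed in the
introduction we may assume $n\ge4$, and $X$ is a homology $n$-manifold. Triangulate $X$. The idea is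
that (R) with $q=v$ pushes loops near a vertex $v$ to the frontier, and (R) with a different $q$
contracts them there.

\medskip\noindent\emph{Claim: the link $\Lambda$ of each vertex $v$ is simply connected.} $\Lambda$ is
connected, having the homology of $S^{n-1}$. Let $\operatorname{st}(v)$ be the open star; then
$\operatorname{st}(v)-v\simeq\Lambda$. Choose $U\ni v$ with (R) and
$\bar U\subset\operatorname{st}(v)$. Every loop in $\operatorname{st}(v)-v$ is freely homotopic there to
a loop $\gamma$ in a scaled copy $\epsilon\Lambda$ of the link, with $\epsilon$ so small that the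
subcone over $\epsilon\Lambda$ lies in $U$. Let $H^v_t$ be the deformation of $\bar U-v$ onto
$\operatorname{fr}(U)$, and let $\gamma'=H^v_1\gamma$, a loop in $\operatorname{fr}(U)$. Then
$\gamma\simeq\gamma'$ in $\bar U-v\subset\operatorname{st}(v)-v$. The trace $H^v_t\gamma$ together with
the cone on $\gamma$ gives a map $D'$ of a disc into $\bar U$ with boundary $\gamma'$.

We make $D'$ miss a point of $U$. The interiors of the $n$-simplices are dense in $X$, so there are
concentric closed Euclidean balls $\beta_1\subset\beta_2\subset\beta_3$ of radii $r,2r,3r$ in the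
intersection of $U$ with an open $n$-simplex. Let $P$ be a compact polyhedral neighborhood of
$D'^{-1}(\beta_2)$ in the disc with $D'(P)\subset\operatorname{int}\beta_3$, let $D'':P\to\beta_3$ be a
piecewise linear map with $|D''-D'|<r$, and let $\kappa$ be a continuous function with values in
$[0,1]$ that is $1$ on $D'^{-1}(\beta_2)$ and $0$ on the frontier of $P$. Replace $D'$ on $P$ by
$(1-\kappa)D'+\kappa D''$. Points that the new map sends into $\beta_1$ were sent into $\beta_2$ by the
old one, so they lie in $P$ and the new map agrees with $D''$ there. Hence the part of the new image in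
$\beta_1$ lies in the at most $2$-dimensional polyhedron $D''(P)$. As $n\ge3$, some point $q\in\beta_1$
is missed. The boundary $\gamma'\subset\operatorname{fr}(U)$ has not been changed, and the new map,
again denoted by $D'$, has its values in $\bar U-q$.

Let $H^q_t$ be the deformation of
$\bar U-q$ onto $\operatorname{fr}(U)$. Then $H_1^q\circ D'$ is a disc in
$\operatorname{fr}(U)\subset\operatorname{st}(v)-v$ with boundary $H_1^q\gamma'=\gamma'$. So $\gamma'$,
and hence $\gamma$, is null-homotopic in $\operatorname{st}(v)-v$. This proves the claim.

\medskip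
Let $n=4$. Then $\Lambda$ is a polyhedral homology $3$-manifold. Its vertex links are homology
$2$-manifolds with the homology of $S^2$, hence $2$-spheres, so $\Lambda$ is a closed $3$-manifold. It
is simply connected, hence homeomorphic to $S^3$ (Perelman). So the open star of each vertex is an open
cone on $S^3$, and $X$ is a $4$-manifold.

Let $n\ge5$. By the polyhedral manifold characterization theorem (Edwards \cite{Edwards}; see also
Cannon \cite{Cannon}), a polyhedral homology $n$-manifold with simply connected vertex links is a
topological manifold.
\end{proof}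

\begin{thebibliography}{9}

\bibitem{Cannon} J. W. Cannon, Ann. of Math. 110 (1979).

\bibitem{Edwards} R. D. Edwards, \emph{The topology of manifolds and cell-like maps}, Proc. ICM
Helsinki 1978.

\bibitem{Hempel} Hempel, \emph{3-Manifolds}.

\bibitem{Hu} Hu, \emph{Theory of Retracts}.

\bibitem{ICM} \emph{Proceedings Of The} (as printed: PROCEEDINGS OF THE), ICM 1958,
\url{https://www.mathunion.org/fileadmin/ICM/Proceedings/ICM1958/ICM1958.ocr.pdf}.

\end{thebibliography}

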